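# A Killing submersion over a complete plane with no global minimal section

## 1. Sections of Killing submersions, and the guess that a minimal one always exists

**Definition (Killing submersion).** Let $\mathbb E$ be a connected orientable Riemannian 3-manifold and $M$ a connected orientable Riemannian surface without boundary. A Riemannian submersion $\pi:\mathbb E\to M$ is a *Killing submersion* if its fibers are the integral curves of a nowhere-vanishing Killing field $\xi$ on $\mathbb E$. Throughout, $\xi$ is complete, so each fiber is a full line or a full circle.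

**Definition (Killing length and bundle curvature).** The Killing length is $\mu=|\xi|$; it is constant along fibers, so $\mu\in C^\infty(M)$. The bundle curvature is $\tau=\frac1\mu\langle\nabla_X\xi,Y\rangle$, where $X,Y$ are horizontal and orthonormal and project to a positive basis of $M$. Since $\langle\nabla_\cdot\,\xi,\cdot\rangle$ is skew, $\tau$ does not depend on the choice of $X,Y$, and it is again a function on $M$. The opposite sign convention would replace $\tau$ by $-\tau$; nothing below depends on it.

**Definition (sections).** A *global section* is a smooth $F:M\to\mathbb E$ with $\pi\circ F=\mathrm{id}_M$. It is a *minimal section* if $F(M)$ is a minimal surface.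

A global section need not exist. For the Hopf fibration of the unit $S^3\subset\mathbb C^2$ take $\xi_p=ip$. For a horizontal unit vector $X$ we get $\langle\nabla_X\xi,iX\rangle=1$, so $\mu=1$ and $\tau=\pm1$. We shall see in a moment that a global section makes $\frac{2\tau}{\mu}\,dA$ exact on $M$. On $S^2$ this is impossible for a nonzero constant.

So suppose there is a global section. Is there a global minimal one? The following is known: *if $M$ is compact, then any Killing submersion over $M$ that admits a global section also admits a global minimal section.* The natural guess is the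

**Conjecture.** Any Riemannian Killing submersion that admits a global section also admits a global minimal section.

Before testing it, let us write down the equation.

**The model.** Let $g$ be a metric on $M$, $\mu>0$ a function and $\omega$ a 1-form on $M$. On $M\times\mathbb R$ take
$$g+\mu^2(dt+\omega)^2,\qquad \xi=\partial_t. \tag{1}$$
The coefficients do not depend on $t$, so $\xi$ is a complete Killing field, with $|\xi|=\mu$. The horizontal space $\ker(dt+\omega)$ projects isometrically to $(M,g)$. Hence (1) is a Killing submersion, and $t=0$ is a global section. For its bundle curvature, note that $\xi^\flat=\mu^2(dt+\omega)$ and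
$$d\xi^\flat=2\mu\,d\mu\wedge(dt+\omega)+\mu^2d\omega ,$$
which equals $\mu^2d\omega$ on horizontal vectors. Since $\xi$ is Killing, $d\xi^\flat(X,Y)=2\langle\nabla_X\xi,Y\rangle=2\mu\tau$ for $X,Y$ as above. So $d\omega=\frac{2\tau}\mu\,dA_g$. On $M=\mathbb R^2$ every 2-form is exact, so *every* $\tau\in C^\infty(\mathbb R^2)$ occurs.

Conversely, let $\pi$ have a global section $F_0$ and let $\phi_t$ be the flow of $\xi$. Put $\Theta(p,t)=\phi_t(F_0(p))$, a map $M\times\mathbb R\to\mathbb E$. Then $\pi\circ\Theta(p,t)=p$ and $\Theta_*\partial_t=\xi$, so $\Theta$ is a local diffeomorphism. The pulled-back metric is invariant in $t$, its horizontal planes project isometrically to $(M,g)$, and $\partial_t$ has length $\mu$. Write $\Theta^*\xi^\flat=\mu^2(dt+\omega)$; here $\omega$ is $t$-invariant and kills $\partial_t$, so it is a 1-form on $M$. Thus $\Theta^*\langle\,,\rangle$ has the form (1). In particular $\frac{2\tau}\mu dA_g=d\omega$ is exact, as claimed for the Hopf example.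

**The equation.** A section of (1) is a graph $t=u(p)$. Put $\eta=du+\omega$. The induced metric is $g+\mu^2\eta\otimes\eta$, so the area is $\int\sqrt{1+\mu^2|\eta|_g^2}\,dA_g$. A section is transverse to $\xi$; hence the variations $u+\epsilon\varphi$, with $\varphi$ of compact support, give all compactly supported normal variations. So the section is minimal iff $\int\langle\beta,d\varphi\rangle_g\,dA_g=0$ for all such $\varphi$, that is,
$$d\star\beta=0,\qquad \beta=\frac{\mu^2\eta}{\sqrt{1+\mu^2|\eta|_g^2}} . \tag{2}$$

**Tests on $M=\mathbb R^2$.**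

*Zero bundle curvature.* Then $d\omega=0$, so $\omega=df$, and $u=-f$ gives $\eta=0$: a minimal section.

*Rotational symmetry.* Let $g=dr^2+f(r)^2d\theta^2$ and let $\mu,\tau$ be radial. Take $\omega=h(r)\,d\theta$ with $h(r)=\int_0^r 2\tau f/\mu$. For $u=0$ the vector field dual to $\beta$ has the form $q(r)\,\partial_\theta$. Its divergence is $f^{-1}\partial_\theta(fq)=0$. So $t=0$ is minimal, whatever the radial functions are. This includes Heisenberg space: $g$ flat, $\mu=1$, $\omega=\frac12(x\,dy-y\,dx)$, $\tau=\frac12$.

*Translation symmetry.* Let $g$ be flat and let $\mu,\tau$ depend only on $x$. Take $\omega=h(x)\,dy$ and $u=0$; then $\beta$ is dual to some $q(x)\,\partial_y$, which has divergence $0$. Again $t=0$ is minimal.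

In addition, the guess is right on every relatively compact piece of $M$, for any data:

**Theorem C (the obstruction lives only at infinity).** Let $\pi:\mathbb E\to M$ be any Killing submersion with a global section and $\Omega\subset M$ open and relatively compact. Then $\pi$ has a minimal section over $\Omega$.

Nevertheless, the guess is wrong. Put $s(y)=\sin\pi y$ and, for a smooth positive even function $\alpha=\alpha(x)$,
$$\hat g=(1+\alpha(x)\,s(y)^2)\bigl(dx^2+\alpha(x)^{-1}dy^2\bigr)\quad\text{on }\mathbb R^2. \tag{3}$$
A specific $\alpha$ is fixed in Section 6. By a $\hat g$-disc we mean an open metric ball of $\hat g$.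

**Theorem A.** There are $\alpha$ and $\tau\in C^\infty(\mathbb R^2)$ such that $M=(\mathbb R^2,\hat g)$ is complete and the Killing submersion over $M$ with $\mu\equiv1$, bundle curvature $\tau$ and fibers $\mathbb R$, which has a global section and a complete total space, admits no global minimal section. The same holds for its quotients with circle fibers.

**Theorem B (arbitrary Killing length, stability).** With the same $\alpha$: for every positive $\mu\in C^\infty(\mathbb R^2)$ and every positive $\Phi\in C^0(\mathbb R^2)$ there is $\tau_*\in C^\infty(\mathbb R^2)$, supported in a locally finite union of disjoint $\hat g$-discs, such that for every $\tau\in C^\infty$ with $|\tau-\tau_*|\le\Phi$ the Killing submersion $\mathbb R^2\times\mathbb R\to(\mathbb R^2,\mu^{-2}\hat g)$ with Killing length $\mu$ and bundle curvature $\tau$ has no global minimal section; nor do its circle quotients.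

So the conjecture is false, already with $M$ complete and diffeomorphic to $\mathbb R^2$, $\mathbb E$ complete and diffeomorphic to $\mathbb R^3$, and $\xi$ a unit field. For these submersions minimal sections exist over every relatively compact domain, by Theorem C, but not globally.

## 2. Relatively compact domains, by doubling

We prove Theorem C. If $M$ is compact it follows from the known result, so let $M$ be non-compact.

**Step 1. Reduce to the model.** With $\Theta$ as in Section 1, $\Theta^*\langle\,,\rangle=g+\mu^2(dt+\omega)^2$, and $\Theta$ is a local isometry for this metric. If $t=u(p)$ is minimal over $\Omega$ for (1), then $p\mapsto\Theta(p,u(p))$ is a minimal section of $\pi$ over $\Omega$. So it suffices to find $u$.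

**Step 2. Move the data to a compact base without changing them over $\Omega$.** First choose a compact connected subsurface $N\subset M$ with smooth boundary and $\overline\Omega\subset\operatorname{int}N$. To get one, take a compact connected set $K\supset\overline\Omega$ (finitely many closed discs joined by arcs), a proper smooth function $f\ge0$ on $M$, and a regular value $c>\max_Kf$; let $N$ be the component of $\{f\le c\}$ containing $K$. Its boundary is nonempty, because $M$ is connected and not compact. Let $M'$ be the double of $N$, a closed connected orientable surface. Let $\zeta$ be a cutoff function with values in $[0,1]$, with compact support in the interior of the first copy of $N$, and with $\zeta=1$ near $\overline\Omega$. Take any metric $g_0$ on $M'$ and put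
$$g'=\zeta g+(1-\zeta)g_0,\qquad \mu'=\zeta\mu+(1-\zeta),\qquad \omega'=\zeta\omega .$$
Then $g'$ is a metric, $\mu'>0$, and $\omega'$ is a smooth 1-form on $M'$.

**Step 3. Apply the compact case.** The manifold $M'\times\mathbb R$ with $g'+\mu'^2(dt+\omega')^2$ is a Killing submersion over a compact base with complete Killing field $\partial_t$ and global section $t=0$. By the known result it has a global minimal section $t=u'$. Over $\Omega$ the data are the original ones, so $u=u'|_\Omega$ is as required. $\blacksquare$

A sensible person would now exhaust $M$ by domains $\Omega_n$ and let $n\to\infty$. To see where this breaks, we change variables.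

## 3. Minimal sections as potentials of slope less than one

From now on $M=\mathbb R^2$, $g=\mu^{-2}\hat g$ for a metric $\hat g$, and norms, gradient, divergence, $\star$, $dA$ and the distance $d(\cdot,\cdot)$ refer to $\hat g$. On 1-forms of a surface, $\star$ is conformally invariant. Also $|\eta|_g^2=\mu^2|\eta|^2$. So (2) reads $d\star\beta=0$ with $\beta=\mu^2\eta/\sqrt{1+\mu^4|\eta|^2}$. Then
$$|\beta|<1,\qquad 1-|\beta|^2=\frac1{1+\mu^4|\eta|^2},\qquad \eta=\mu^{-2}\frac{\beta}{\sqrt{1-|\beta|^2}} .$$
Since $\mathbb R^2$ is simply connected, $\star\beta=dv$ with $v$ smooth, and $\beta=-\star dv$ because $\star\star=-1$. The only remaining condition is $d\eta=d\omega$. As $d\star w^\flat=\operatorname{div}(w)\,dA$, it becomes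
$$|\nabla v|<1,\qquad \operatorname{div}(b\,D_v)=\sigma,\qquad D_v=\frac{\nabla v}{\sqrt{1-|\nabla v|^2}},\quad b=\mu^{-2},\quad \sigma\,dA=-d\omega . \tag{4}$$
Here $d\omega=\frac{2\tau}\mu dA_g=2\tau\mu^{-3}dA$, so $\sigma=-2\tau\mu^{-3}$. In short: *a global minimal section yields a smooth $v$ on $\mathbb R^2$ solving (4).*

**Example.** In Heisenberg space with $u=0$ we have $|\eta|=r/2$ and $\star\eta=-\frac12r\,dr$, so $dv=-\frac{r}{\sqrt{4+r^2}}dr$ and $v=-\sqrt{4+r^2}$. Indeed $D_v=-\frac r2\partial_r$ and $\operatorname{div}D_v=-1=-2\tau$.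

**Example (one charge).** Let $\hat g$ be flat, $b=1$, and $\sigma=-Sf$, where $f\ge0$ is a radial bump of integral $1$ in a small disc and $S>0$. The radial solution of (4) has flux $2\pi r\,v'/\sqrt{1-v'^2}=-S$ outside the disc, so
$$v'(r)=-\frac{S}{\sqrt{S^2+4\pi^2r^2}} .$$
For $2\pi r\le S/10$ the slope is at least $1/\sqrt{1.01}>0.99$ in absolute value. *A strong negative charge makes $v$ look like the tip of a cone $-d(\cdot,P)$ over a long distance; a positive charge makes it look like $+d(\cdot,P)$.*

**Where exhaustion stops.** Suppose $\hat g$ is complete. Over discs $\Omega_n$ exhausting $\mathbb R^2$, Theorem C gives minimal sections, hence potentials $v_n$ with $|\nabla v_n|<1$. Normalize $v_n(0)=0$. By Arzelà–Ascoli a subsequence converges locally uniformly to some $v$. But all that survives is $|v(p)-v(q)|\le d(p,q)$: the strict inequality is lost. Where $|\nabla v_n|\to1$, the form $\eta_n$ blows up and nothing controls the sections. We now build data for which the strictness on countably many fixed compact segments is *incompatible* with (4).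

**Circle quotients.** A section of the quotient of $\mathbb R^2\times\mathbb R$ by $t\mapsto t+T$ lifts to $\mathbb R^2\times\mathbb R$, since $\mathbb R^2$ is simply connected, and minimality is local. So nonexistence for $\mathbb R^2\times\mathbb R$ implies nonexistence for all circle quotients.

**Completeness.** If $g$ is complete and $\mu=1$, then $\mathbb E$ is complete. For let a curve of length $\le L$ start at a fixed point. Its projection stays in a closed $L$-ball $K\subset M$, which is compact. Along it $|t'|\le|t'+\omega(\gamma')|+|\omega(\gamma')|$, so $t$ changes by at most $(1+\max_K|\omega|)L$. Hence bounded sets are relatively compact, and Hopf–Rinow applies. The circle quotients are then complete as well.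

**The statement to prove.** Let $R(x,y)=(-x,y)$. As $\alpha$ is even, $R$ is an isometry of (3).

**Proposition 1.** Let $\alpha$ be as in Section 6. For all positive continuous $b_0,\Psi$ with $b_0\circ R=b_0$, $\Psi\circ R=\Psi$, there is $\sigma_*\in C^\infty(\mathbb R^2)$, supported in a locally finite union of disjoint discs, with $\sigma_*\circ R=-\sigma_*$, such that there are no smooth $v,b,\sigma$ on $\mathbb R^2$ with
$$|\nabla v|<1,\qquad 0<b\le b_0,\qquad |\sigma-\sigma_*|\le\Psi,\qquad \operatorname{div}(bD_v)=\sigma. \tag{5}$$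

*Proposition 1 implies Theorems A and B.* Given $\mu,\Phi$, put $\Psi_1=2\Phi\mu^{-3}$, $b_0=\mu^{-2}+\mu^{-2}\circ R$, $\Psi=\Psi_1+\Psi_1\circ R$, and $\tau_*=-\frac12\mu^3\sigma_*$. If $|\tau-\tau_*|\le\Phi$, then $b=\mu^{-2}\le b_0$, and $\sigma=-2\tau\mu^{-3}$ satisfies $|\sigma-\sigma_*|=2\mu^{-3}|\tau-\tau_*|\le\Psi_1\le\Psi$. A global minimal section would give $v$ with (5), which is excluded. With the other sign convention for the bundle curvature, use $-\tau_*$. This is Theorem B; the circle quotients were treated above. Theorem A is the case $\mu=1$, $\tau=\tau_*$ (say with $\Phi=1$); $\hat g$ will be complete by (D1) in Section 6, and then $\mathbb E$ is complete.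

**Symmetry.** If $(v,b,\sigma)$ satisfies (5), so does $(\tilde v,\,b\circ R,\,-\sigma\circ R)$ with $\tilde v=-v\circ R$. Indeed $\operatorname{div}\bigl((b\circ R)D_{\tilde v}\bigr)=-\sigma\circ R$, and $-\sigma\circ R-\sigma_*=-(\sigma-\sigma_*)\circ R$ because $\sigma_*\circ R=-\sigma_*$.

## 4. Strong charges are linked to each other or to the boundary

We make the cone picture quantitative without any symmetry. Let $\hat g$ be a complete metric on $\mathbb R^2$, and $b_0,\Psi$ positive and continuous. Let $\sigma_*=\sum_l\pm S_lf_l$, with strengths $S_l>0$. The $f_l\ge0$ are smooth, of integral $1$, with compact support in balls $B_l=B(P_l,r_l)$ that are pairwise disjoint and locally finite. We call $P_l$ a *positive* or *negative charge* of strength $S_l$ according to the sign. Let $(v,b,\sigma)$ satisfy (5). Since $|\nabla v|<1$, the function $v$ is 1-Lipschitz for $d$.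

**Lemma 2 (link lemma).** Let $\Omega$ be open and relatively compact, let $P$ be a negative charge of strength $S$ whose ball $B(P,r)$ lies in $\Omega$, and let $0<\kappa\le1$, $r\le\kappa/8$. Let $A$ be a set of positive charges and $W$ the set of the other positive charges whose balls meet $\Omega$. If
$$S\ge\frac4\kappa\int_\Omega(b_0+\Psi)\,dA+4\sum_{l\in W}S_l ,$$
then there is a point $a\in\partial\Omega\cup\bigcup_{l\in A}B_l$ with
$$v(P)-v(a)>d(P,a)-\kappa .$$
For a positive charge $P$, with $A,W$ consisting of negative charges, the conclusion is $v(a)-v(P)>d(P,a)-\kappa$.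

In words: the largest possible drop from $P$ to $a$ is $d(P,a)$, and up to $\kappa$ it occurs.

*Proof.* Let $P$ be negative.

**Step 1. The test function: push $v$ up to a cone with its tip $\kappa$ above $v(P)$.** Put
$$\theta=\bigl(v(P)+\kappa-d(\cdot,P)-v\bigr)^+ .$$
Since $v\ge v(P)-d(\cdot,P)$, we have $0\le\theta\le\kappa$. On $B(P,r)$ we have $v\le v(P)+r$ and $d(\cdot,P)\le r$, so $\theta\ge\kappa-2r$. The function $w=v+\theta=\max\bigl(v,\ v(P)+\kappa-d(\cdot,P)\bigr)$ is 1-Lipschitz.

**Step 2. Localize, using the failure of the conclusion.** Suppose the conclusion fails. Then $\theta=0$ on $\partial\Omega$ and on the balls of $A$. So $\chi=\theta1_\Omega$ is Lipschitz (a geodesic from inside $\Omega$ to outside meets $\partial\Omega$, where $\theta=0$), and it has compact support.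

**Step 3. The energy gained is at most one per unit area.** Almost everywhere in $\Omega$ we have $\nabla\chi=\nabla w-\nabla v$ and $|\nabla w|\le1$, so
$$D_v\cdot\nabla\chi\le|D_v|-D_v\cdot\nabla v=\frac{|\nabla v|-|\nabla v|^2}{\sqrt{1-|\nabla v|^2}}=|\nabla v|\sqrt{\frac{1-|\nabla v|}{1+|\nabla v|}}\le1 .$$
Almost everywhere outside $\Omega$, $\nabla\chi=0$ because $\chi=0$ there. Integrating the divergence of the compactly supported Lipschitz field $\chi bD_v$, we get
$$-\int\sigma\chi\,dA=\int b\,D_v\cdot\nabla\chi\,dA\le\int_\Omega b_0\,dA .$$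

**Step 4. The charge $P$ contributes too much.** In $-\int\sigma\chi$, the charge $P$ contributes at least $S(\kappa-2r)$. The other negative charges contribute $\ge0$, the charges in $A$ contribute $0$, and those in $W$ contribute $\ge-\kappa S_l$. Positive charges whose balls miss $\Omega$ contribute $0$. The perturbation $\sigma-\sigma_*$ contributes $\ge-\kappa\int_\Omega\Psi$. With $2r\le\kappa/4$ and $\kappa\le1$,
$$\tfrac34S\kappa\le S(\kappa-2r)\le\int_\Omega(b_0+\Psi)\,dA+\kappa\sum_WS_l\le\tfrac14S\kappa+\tfrac14S\kappa ,$$
a contradiction. For a positive charge $P$, apply this to $(-v,b,-\sigma)$ with $-\sigma_*$ in place of $\sigma_*$. $\square$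

**First exit.** Suppose the point $a$ of Lemma 2 lies on $\partial\Omega$. Let $z$ be the first point of $\partial\Omega$ on a minimizing geodesic from $P$ to $a$. Then $d(P,a)=d(P,z)+d(z,a)$, and $|v(a)-v(z)|\le d(z,a)$. So the inequality of Lemma 2 holds with $z$ in place of $a$, and now the geodesic from $P$ to $z$ lies in $\overline\Omega$.

## 5. One chain of charges is not enough, and two chains in the flat plane are not enough

This section explains the construction; nothing in it is used later.

Put peaks (negative charges) at $P_i=(i,0)$ and valleys (positive charges) at the mirror points $P_{-i}=(-i,0)$, $i\ge1$, with strengths growing so fast that $P_i$ dominates all earlier charges. Suppose the row $y=0$ is a length-minimizing line. By the link lemma $P_i$ is linked either to $P_{-i}$ or to the boundary of a large domain. In the first case $v$ falls from $(i,0)$ to $(-i,0)$ by almost $2i$, so $v(1,0)-v(-1,0)\ge2-\epsilon_i$ with $\epsilon_i\to0$. But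
$$v(1,0)-v(-1,0)<2 ,$$
strictly, as $|dv|<1$ on a compact segment of length $2$. So this happens for finitely many $i$ only. From then on the peaks on the right are linked outward. If they are linked to the right, $v$ falls almost at unit rate towards the right end:
$$v(i,0)-v(i+1,0)\ge1-\epsilon_i .$$
By symmetry $v$ also falls at almost unit rate as one comes in from the left end.

Here one chain stops, because these requirements do not contradict each other. In the flat plane the function $v=-x+\frac12\tanh x$ has slope $|\nabla v|=1-\frac12\operatorname{sech}^2x<1$. It satisfies $v(i,0)-v(i+1,0)=1-\frac12\bigl(\tanh(i+1)-\tanh i\bigr)\ge1-e^{-2i}$, since $1-\tanh i<2e^{-2i}$, and it satisfies $v\circ R=-v$.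

What we have gained is the finite number $c_+=\lim(v(i,0)+i)$: on the far right, $v\approx c_+-x$ on row $0$. Now add charges of the *opposite* sign on row $j$: valleys at $Q_i=(i+\frac12,j)$, peaks at $Q_{-i}=(-i-\frac12,j)$. A valley $Q_i$ must be linked to some peak, and the mirror link is again excluded for large $i$. If it is linked to $P_k$, then
$$v(Q_i)\approx v(P_k)-d(Q_i,P_k)\approx c_+-k-d(Q_i,P_k) .$$
In the flat plane $d(Q_i,P_k)$ exceeds $k-i-\frac12$ by at most $\frac{j^2}{2(k-i-1/2)}$ when $k>i$, which tends to $0$ as $k\to\infty$. So we learn only $v(Q_i)+i+\frac12\lesssim c_+$, and together with the mirror statement nothing contradictory.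

Suppose instead that passing from row $j$ to row $0$ costs a fixed amount $C_j$ *however far one travels sideways*, as in an $\ell^1$ distance $|x-x'|+|c(y)-c(y')|$. Then
$$v(Q_i)+i+\tfrac12\lesssim c_+-C_j .$$
On the right, row $j$ is pushed down by $C_j$; by the mirror statement, on the left it is pushed up by $C_j$. The drop of $v$ along row $j$ from $x=-i-\frac12$ to $x=i+\frac12$ is then about $2i+1+2C_j-(c_++\tilde c_+)$, where $\tilde c_+$ is the mirror constant. It cannot exceed the distance $2i+1$. As $c_+,\tilde c_+$ do not depend on $j$, and $C_j\to\infty$, this is a contradiction for large $j$, provided *all* rows $j$ carry charges on one surface. Each row must carry infinitely many, because the excluded links are excluded only for large $i$, and how large depends on the unknown $v$.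

So we need a Riemannian metric that behaves like $\ell^1$. For any $\alpha>0$ the inequality $\alpha s^2dx^2+\alpha^{-1}dy^2\ge2|s||dx||dy|$ shows that
$$(1+\alpha s^2)\,dx^2+(s^2+\alpha^{-1})\,dy^2\ge(|dx|+|s||dy|)^2 .$$
This is (3). Where $s=0$, at integer heights, the rows have length exactly $|x-x'|$. The price of a vertical motion exceeds $\int|s|$ by at most $\alpha^{-1/2}$ per unit height. Letting $\alpha$ grow with $|x|$ makes this price drop towards both ends, which will also prevent geodesics from leaving large boxes through the top or bottom.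

## 6. The metric $\hat g$ and its five distance facts

**Step 1. Constants and boxes.** Let $c(y)=\int_0^y|\sin\pi t|\,dt$. It is odd and increasing, $|c(y)|\le|y|$, and for integers $j\ge0$ we put $C_j=c(j)=2j/\pi$. Put
$$\hat e=\int_0^1|s|\,dy=\frac2\pi,\qquad \delta_k=2^{-k-2},\qquad a_k=k+1-\delta_k\quad(k\ge1).$$
Choose inductively $\alpha_1\le\alpha_2\le\cdots$ and integers $T_k$. With $e_k=\int_0^1\sqrt{s^2+1/\alpha_k}\,dy>\hat e$, start from $\sqrt{\alpha_1}\ge8$ and require
$$T_k\ge2k,\qquad T_k(e_k-\hat e)\ge6k+8,\qquad \sqrt{\alpha_{k+1}}\ge\max\{(k+1)2^{k+3},\,2^{k+2}T_k\}. \tag{6}$$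
Given $\alpha_k$, a large $T_k$ exists since $e_k>\hat e$; then choose $\alpha_{k+1}$. From (6) and $\sqrt{\alpha_1}\ge8$,
$$\alpha_k^{-1/2}\le k\,\alpha_k^{-1/2}\le2^{-k-2},\qquad T_k\,\alpha_{k+1}^{-1/2}\le2^{-k-2}. \tag{7}$$
Since $\sqrt{s^2+1/\alpha_{k+1}}\le|s|+\alpha_{k+1}^{-1/2}$, we have $e_{k+1}\le\hat e+\alpha_{k+1}^{-1/2}$. So $T_k(e_k-e_{k+1})\ge6k+8-2^{-k-2}$, and
$$T_k(e_k-e_{k+1})>6(k+1). \tag{8}$$
Let $\alpha$ be smooth, even, nondecreasing in $|x|$, with $\alpha=\alpha_1$ on $|x|\le a_1$ and $\alpha=\alpha_k$ on $k\le|x|\le a_k$; it passes from $\alpha_k$ to $\alpha_{k+1}$ on $a_k\le|x|\le k+1$. In particular $\alpha(\pm(k+1))=\alpha_{k+1}$, and $\alpha\le\alpha_k$ on $|x|\le a_k$. Put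
$$\Omega_k=\{|x|<a_k,\ |y|<T_k\}.$$

**Step 2. The $\ell^1$ bounds.** Write $\hat g=E\,dx^2+G\,dy^2$ with $E=1+\alpha s^2$ and $G=s^2+1/\alpha$. As computed above, $\sqrt{E\,dx^2+G\,dy^2}\ge|dx|+|s||dy|$.

**(D1)** $d((x,y),(x',y'))\ge|x-x'|+|c(y)-c(y')|$. This follows by integrating along curves. Since $|c(y)|\to\infty$ as $|y|\to\infty$, bounded sets are relatively compact; so $\hat g$ is complete and minimizing geodesics exist (Hopf–Rinow).

**(D2)** For an integer $l$, $d((x,l),(x',l))=|x-x'|$, realized by the row $y=l$. Indeed $E=1$ on this row, and (D1) gives the lower bound.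

**(D3)** $d((x,y),(x,y'))\le|c(y)-c(y')|+|y-y'|\,\alpha(x)^{-1/2}$. Move vertically; $\sqrt G\le|s|+\alpha^{-1/2}$.

**Step 3. Side points of the box compare well with row points just outside.** This will convert information at an unknown boundary point into information on a row.

**(D4)** Let $l$ be an integer with $0\le l\le k$, and $z=(\pm a_k,y_z)$ with $|y_z|\le T_k$. Then, with the same sign, $d\bigl((\pm(k+1),l),z\bigr)\le|c(y_z)-c(l)|+2^{-k}$.

*Proof.* Let $n$ be the integer between $l$ and $y_z$ (inclusive) nearest to $y_z$; so $|n-y_z|<1$ and $|n-l|\le T_k+k\le2T_k$. Move vertically at $x=\pm(k+1)$ from $l$ to $n$, along row $n$ by $\delta_k$, and vertically at $x=\pm a_k$ from $n$ to $y_z$. As $n$ lies between $l$ and $y_z$ and $c$ is increasing, $|c(n)-c(l)|+|c(y_z)-c(n)|=|c(y_z)-c(l)|$. By (D3) and (7) the total excess over this is at most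
$$2T_k\alpha_{k+1}^{-1/2}+\delta_k+\alpha_k^{-1/2}\le2^{-k-1}+2^{-k-2}+2^{-k-2}=2^{-k}.\qquad\square$$

**Step 4. Geodesics leave the box through its vertical sides.** (D4) speaks about side points only, so we must exclude exits through the top and bottom.

**(D5)** Let $p=(x_p,l)\in\Omega_k$ with $x_p>0$ and $l$ an integer, $0\le l\le k$. Let a minimizing geodesic from $p$ to $z\in\partial\Omega_k$ stay in $\overline{\Omega_k}$. Then $|y_z|\ne T_k$, so $x_z=\pm a_k$.

*Proof.* Suppose $|y_z|=T_k$. On $\overline{\Omega_k}$ we have $\alpha\le\alpha_k$, so $\sqrt G\ge\sqrt{s^2+1/\alpha_k}$. This function of $y$ has period $1$, and $l,y_z$ are integers, so the geodesic has length $\ge|y_z-l|\,e_k$. On the other hand, go along row $l$ to $x=k+1$ (length $<k+1$, as $x_p>0$), vertically at $x=k+1$ to height $y_z$ (length $|y_z-l|\,e_{k+1}$), then along row $y_z$ to $z$ (length $<2(k+1)$). Hence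
$$|y_z-l|(e_k-e_{k+1})\le3(k+1).$$
But $|y_z-l|\ge T_k-k\ge T_k/2$, so the left side is $>3(k+1)$ by (8), a contradiction. $\square$

## 7. The charges on row $0$ and on the rows $j\ge1$

**Step 1. Positions.** Let $j(i)\in\{1,\dots,i\}$, $i\ge1$, take each value $j\ge1$ infinitely often; for example $1;1,2;1,2,3;\dots$. Put
$$P_{\pm i}=(\pm i,0),\qquad Q_{\pm i}=(\pm(i+\tfrac12),\,j(i)),\qquad r_i=2^{-i-4},$$
with balls $B(P_{\pm i},r_i)$, $B(Q_{\pm i},r_i)$, said to have index $i$. By (D1) distinct centers are at distance $\ge\frac12$, and the radii are at most $\frac1{32}$. So the balls are pairwise disjoint, and they are locally finite.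

**Step 2. Which balls meet which boxes.** We check that *the balls meeting $\Omega_k$ are exactly those of index $\le k$, and these lie in $\Omega_k$.* Since $r_{k+1}<\delta_k$, the balls around $P_{\pm(k+1)}$ lie in $|x|>a_k$, and all other balls of index $>k$ are centered farther out with no larger radius. For index $i\le k$: $i+\frac12+r_i<i+1-\delta_i=a_i\le a_k$. As $c$ increases by $2/\pi>r_i$ between consecutive integers, (D1) gives $|y|<j(i)+1\le i+1\le2k\le T_k$ on $B(Q_{\pm i},r_i)$, and $|y|<1$ on $B(P_{\pm i},r_i)$.

**Step 3. Signs and strengths.** Choose smooth $f_{P_i},f_{Q_i}\ge0$ with compact support in the corresponding balls and integral $1$. Put $f_{P_{-i}}=f_{P_i}\circ R$, $f_{Q_{-i}}=f_{Q_i}\circ R$, and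
$$\sigma_*=\sum_{i\ge1}\Bigl[\lambda_i\,(f_{P_{-i}}-f_{P_i})+\nu_i\,(f_{Q_i}-f_{Q_{-i}})\Bigr].$$
For $i\ge1$ the $P_i,Q_{-i}$ are negative charges (peaks), the $P_{-i},Q_i$ positive charges (valleys), and $\sigma_*\circ R=-\sigma_*$. The strengths are chosen in the order $\nu_1,\lambda_1,\nu_2,\lambda_2,\dots$ with
$$\nu_i\ge4\cdot2^i\!\int_{\Omega_{2i+2}}\!(b_0+\Psi)\,dA+4\sum_{k<i}(\nu_k+\lambda_k),\qquad \lambda_i\ge4\cdot2^i\!\int_{\Omega_i}\!(b_0+\Psi)\,dA+4\Bigl(\sum_{k<i}\lambda_k+\sum_{k\le i}\nu_k\Bigr). \tag{9}$$

Suppose from now on that $(v,b,\sigma)$ satisfies (5). Since $|dv|<1$ on compact segments of rows,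
$$|v(1,j)-v(-1,j)|<2\qquad\text{for every integer }j. \tag{10}$$
We shall use Lemma 2 with $\Omega=\Omega_k$ and $P=P_i$ or $Q_i$, $1\le i\le k$. If its point $a$ lies on $\partial\Omega_k$, then by first exit and (D5) (with $l=0$ or $l=j(i)\le i\le k$) we may and do replace it by a side point $z=(\pm a_k,y_z)$. Put $\varepsilon_i=4\cdot2^{-i}$.

## 8. Row $0$: the potential falls at unit rate towards the right end

**Claim 1.** For every $i\ge1$, either $v(1,0)-v(-1,0)\ge2-\varepsilon_i$, or $v(i,0)-v(i+1,0)\ge1-\varepsilon_i$.

*Proof.* Apply Lemma 2 to the negative charge $P_i$ with $\Omega=\Omega_i$, $\kappa=2^{-i}$, $A=\{P_{-i}\}$. By Step 2 of Section 7, $W=\{P_{-k}:k<i\}\cup\{Q_k:k\le i\}$. The hypothesis is (9), and $r_i=\kappa/16$. Three cases arise.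

*(a) $a\in B(P_{-i},r_i)$.* Then $d(P_i,a)\ge2i-r_i$ and $v(-i,0)\le v(a)+r_i$, so $v(i,0)-v(-i,0)>2i-2r_i-\kappa$. Along row $0$ the function $v$ is 1-Lipschitz, so passing from $\pm i$ to $\pm1$ costs $2(i-1)$, and $v(1,0)-v(-1,0)>2-2r_i-\kappa\ge2-\varepsilon_i$.

*(b) $z=(-a_i,y_z)$.* By (D1), $v(P_i)-v(z)>i+a_i+|c(y_z)|-\kappa$. By (D4) with $l=0$, $v(-i-1,0)\le v(z)+|c(y_z)|+2^{-i}$. The two terms $|c(y_z)|$ cancel:
$$v(i,0)-v(-i-1,0)>2i+1-\delta_i-\kappa-2^{-i}.$$
Passing to $\pm1$ costs $(i-1)+i=2i-1$, so $v(1,0)-v(-1,0)>2-\delta_i-\kappa-2^{-i}\ge2-\varepsilon_i$.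

*(c) $z=(a_i,y_z)$.* By (D1), $v(P_i)-v(z)>1-\delta_i+|c(y_z)|-\kappa$. By (D4), $v(i+1,0)\le v(z)+|c(y_z)|+2^{-i}$. So $v(i,0)-v(i+1,0)>1-\delta_i-\kappa-2^{-i}\ge1-\varepsilon_i$. $\square$

By (10) with $j=0$ the first alternative fails for all large $i$. Put $p_i=v(i,0)+i$. Since $v$ is 1-Lipschitz on row $0$, $p_i$ is nondecreasing; by the second alternative, $p_{i+1}\le p_i+\varepsilon_i$ for all large $i$. As $\sum\varepsilon_i<\infty$,
$$c_+:=\lim_{i\to\infty}p_i=\sup_ip_i<\infty . \tag{11}$$

## 9. Row $j$: the right end is pushed down by $C_j$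

**Claim 2.** Let $i\ge1$, $j=j(i)$. Either $v(-1,j)-v(1,j)\ge2-\varepsilon_i$, or $v(Q_i)+i+\frac12\le c_+-C_j+\varepsilon_i$.

*Proof.* Let $m=2i+2$. Apply Lemma 2 to the positive charge $Q_i$ with $\Omega=\Omega_m$, $\kappa=2^{-i}$, $A=\{P_k,Q_{-k}:i\le k\le m\}$; then $W=\{P_k,Q_{-k}:k<i\}$. The hypothesis is (9), and $r_i=\kappa/16$. We get a point $a$ (or $z$) with $v(a)-v(Q_i)>d(Q_i,a)-\kappa$, in one of four positions.

*(a) $a\in B(P_k,r_k)$, $i\le k\le m$: the valley is linked to a peak of row $0$.* By (D1), $d(Q_i,a)\ge|k-i-\frac12|+C_j-r_k$. By (11), $v(a)\le p_k-k+r_k\le c_+-k+r_k$. So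
$$v(Q_i)+i+\tfrac12<c_+-C_j+(i+\tfrac12-k)-|i+\tfrac12-k|+2r_k+\kappa\le c_+-C_j+\varepsilon_i .$$

*(b) $a\in B(Q_{-k},r_k)$, $i\le k\le m$: the link crosses to the left.* By (D1), $d(Q_i,a)\ge i+k+1+|C_j-C_{j(k)}|-r_k$. The peak $Q_{-k}$ lies on row $j(k)$; we move it to row $j$ at $|x|=k+\frac12$, where $\alpha=\alpha_k$. Both $j$ and $j(k)$ lie in $\{1,\dots,k\}$, so $|j-j(k)|\le k$, and (D3) with (7) gives
$$v(a)\le r_k+v(-k-\tfrac12,j)+|C_j-C_{j(k)}|+k\alpha_k^{-1/2},\qquad k\alpha_k^{-1/2}\le2^{-k}.$$
The terms $|C_j-C_{j(k)}|$ cancel: $v(-k-\frac12,j)-v(i+\frac12,j)>i+k+1-2r_k-2^{-k}-\kappa$. On row $j$, passing to $\mp1$ costs $(k-\frac12)+(i-\frac12)$, so $v(-1,j)-v(1,j)>2-2r_k-2^{-k}-\kappa\ge2-\varepsilon_i$.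

*(c) $z=(-a_m,y_z)$: the link leaves on the left.* By (D1), $v(z)-v(Q_i)>i+\frac12+a_m+|c(y_z)-C_j|-\kappa$. By (D4) with $l=j\le m$, $v(z)\le v(-m-1,j)+|c(y_z)-C_j|+2^{-m}$. Hence
$$v(-m-1,j)-v(i+\tfrac12,j)>i+\tfrac12+m+1-\delta_m-2^{-m}-\kappa ,$$
and passing to $\mp1$ costs $m+(i-\frac12)$. So $v(-1,j)-v(1,j)>2-\delta_m-2^{-m}-\kappa\ge2-\varepsilon_i$.

*(d) $z=(a_m,y_z)$: the link leaves on the right.* By (D1), $d(Q_i,z)\ge m+\frac12-i-\delta_m+|c(y_z)-C_j|$. By (D4) with $l=0$, and (11),
$$v(z)\le v(m+1,0)+|c(y_z)|+2^{-m}\le c_+-m-1+|c(y_z)-C_j|+C_j+2^{-m}.$$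
Hence
$$v(Q_i)+i+\tfrac12<c_++C_j-2(m-i)-1+\delta_m+2^{-m}+\kappa\le c_+-C_j+\varepsilon_i ,$$
because $C_j\le j\le i\le m-i$. (Here $C_j$ entered with the wrong sign, and the choice $m=2i+2$ pays for it.) $\square$

## 10. The drop along row $j$ exceeds its length

We finish the proof of Proposition 1.

**Step 1. Mirror the two claims.** By the symmetry in Section 3, Claims 1 and 2 hold for $\tilde v=-v\circ R$ as well. The first alternatives are about the same quantities, since
$$\tilde v(1,j)-\tilde v(-1,j)=v(1,j)-v(-1,j).$$
So there is a finite $\tilde c_+=\lim(\tilde v(i,0)+i)$, and the second alternative of Claim 2 for $\tilde v$ reads $\tilde v(Q_i)+i+\frac12\le\tilde c_+-C_j+\varepsilon_i$.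

**Step 2. Add on a fixed row.** Fix $j\ge1$. By (10), the first alternative of Claim 2 fails, for $v$ and for $\tilde v$, for all large $i$ with $j(i)=j$. So both second alternatives hold. Since $\tilde v(Q_i)=-v(-i-\frac12,j)$, their sum is
$$0\le v(i+\tfrac12,j)-v(-i-\tfrac12,j)+2i+1\le c_++\tilde c_+-2C_j+2\varepsilon_i .$$
The first inequality holds because $v$ is 1-Lipschitz and the two points are at distance $2i+1$ by (D2).

**Step 3. Let $i\to\infty$, then $j\to\infty$.** There are infinitely many $i$ with $j(i)=j$. Letting $i\to\infty$ along them,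
$$2C_j\le c_++\tilde c_+\qquad\text{for every }j\ge1 .$$
But $C_j=2j/\pi\to\infty$, while $c_+$ and $\tilde c_+$ are finite and independent of $j$. This contradiction proves Proposition 1. $\blacksquare$

By the reduction in Section 3, Theorems A and B follow; the completeness of $M$ in Theorem A is (D1). The conjecture is therefore disproved.
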